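\title{Freeness over the associated order in totally ramified abelian extensions of an unramified $p$-adic field}

\begin{abstract}
Let $p$ be an odd prime, let $K$ be a finite unramified extension of $\mathbb{Q}_p$, and let $L/K$ be a finite totally ramified abelian extension with group $G$. We prove that, when $G$ is not cyclic, the ring of integers of $L$ is free over its associated order in $K[G]$ if and only if $G$ is an elementary abelian $p$-group. Together with the known criterion for cyclic $G$, this decides freeness in all cases. For elementary abelian $G$ we determine the associated order of the ring of integers and, in the noncyclic case, decide which fractional ideals of $L$ are free over their associated orders. For $G\cong C_p^m\times C_r$ with $p\nmid r$ and $m,r\ge 2$, no fractional ideal is free.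
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is an odd prime, $K$ is a finite unramified extension of $\mathbb{Q}_p$ with ring of integers $\mathcal{O}$, and $L/K$ is a finite, abelian, totally ramified extension with Galois group $G$ and ring of integers $\mathcal{O}_L$. We write $|G|=rp^N$ with $p\nmid r$, and $C_s$ for the cyclic group of order $s$.

By the normal basis theorem, $L$ is a free $K[G]$-module of rank one. The integral form of this statement, $\mathcal{O}_L=\mathcal{O}[G]x$, fails as soon as $p$ divides $|G|$. Indeed, suppose that $\mathcal{O}_L=\mathcal{O}[G]x$ and write $1=\lambda x$. Since $1$ is fixed by $G$, so is $\lambda$; hence $\lambda=c\operatorname{Tr}_G$ with $c\in\mathcal{O}$ and $\operatorname{Tr}_G=\sum_{\sigma\in G}\sigma$, and $1$ is the trace of an integer of $L$. But every integer of $L$ has the form $c'+y$ with $c'\in\mathcal{O}$ and $y$ in the maximal ideal, and its trace $|G|c'+\operatorname{Tr}_Gy$ lies in $p\mathcal{O}$. The same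 computation shows that $p^{-1}\operatorname{Tr}_G$ maps $\mathcal{O}_L$ into itself. So the group ring is too small, and one replaces it by the ring of all operators that preserve $\mathcal{O}_L$, the \emph{associated order}
\[
\mathcal{A}(L/K)=\{\lambda\in K[G]:\lambda\mathcal{O}_L\subseteq\mathcal{O}_L\}.
\]
It is an $\mathcal{O}$-order in $K[G]$, and it is the only order over which $\mathcal{O}_L$ can be free (Lemma~\ref{lem:orders}). When is $\mathcal{O}_L$ free over $\mathcal{A}(L/K)$?

If $N=0$, then $L=K(\theta)$ with $\theta^r$ a uniformizer of $K$, the idempotents of $\mathcal{O}[G]\cong\mathcal{O}^r$ project $\mathcal{O}_L=\bigoplus_{i<r}\mathcal{O}\theta^i$ onto its summands, and $1+\theta+\dots+\theta^{r-1}$ is a free generator (see Section~\ref{sec:tame}). For cyclic $G$ the answer is known, and we use it without proof.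

\begin{theorem}[Berg\'e; Burns, Corollary 2.1]\label{thm:cyclic}
Let $G$ be cyclic. Then $\mathcal{O}_L$ is free over $\mathcal{A}(L/K)$ if and only if
\begin{equation}\label{eq:C}
N\le 1,\qquad\text{or}\qquad N=2\text{ and }r<p^2,\qquad\text{or}\qquad N\ge3\text{ and }r<p(p-1).
\end{equation}
\end{theorem}

Noncyclic groups occur when $f=[K:\mathbb{Q}_p]\ge2$. By local class field theory the groups $G$ that occur are the finite quotients of the unit group $\mathcal{O}^\times\cong\mu_{p^f-1}\times\mathbb{Z}_p^{\,f}$, that is, the groups $G_p\times C_r$ with $r\mid p^f-1$ and $G_p$ an abelian $p$-group of rank at most $f$. Theorem~\ref{thm:cyclic} gives freeness for every cyclic $p$-group and for every group $C_p\times C_r$. One might therefore guess that freeness holds for all $p$-groups, or for all groups $C_p^m\times C_r$. Both guesses are wrong: among noncyclic groups only the intersection of the two families survives. The question posed in \cite{Problem} is whether $\mathcal{O}_L$ is free over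 $\mathcal{A}(L/K)$ exactly when $G$ is cyclic and satisfies \eqref{eq:C}, or $G$ is an elementary abelian $p$-group. The answer is yes.

\begin{theorem}\label{thm:main}
The ring $\mathcal{O}_L$ is free over $\mathcal{A}(L/K)$ if and only if either
\begin{enumerate}
\item[(1)] $G$ is cyclic and satisfies \eqref{eq:C}, or
\item[(2)] $G$ is an elementary abelian $p$-group.
\end{enumerate}
\end{theorem}

The proof passes through fractional ideals. Let $P_L$ be the maximal ideal of $\mathcal{O}_L$ and $v_L$ the normalized valuation of $L$. The associated order of a fractional ideal $M$ is $\{\lambda\in K[G]:\lambda M\subseteq M\}$.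

\begin{theorem}\label{thm:ideals}
Let $G\cong C_p^m\times C_r$ with $p\nmid r$, and put $n=p^m$.
\begin{enumerate}
\item[(a)] If $r=1$ and $m\ge1$, then $\mathcal{A}(L/K)=\mathcal{O}[G]+\mathcal{O}\,p^{-1}\operatorname{Tr}_G$, and $\mathcal{O}_L=\mathcal{A}(L/K)w$ for every $w$ with $v_L(w)=1$.
\item[(b)] If $r=1$, $m\ge2$ and $0\le j\le n-1$, then $P_L^{-j}$ is free over its associated order if and only if $j=n-1$ or $j\le\frac12\bigl(\frac np-1\bigr)$.
\item[(c)] If $r\ge2$ and $m\ge2$, then no nonzero fractional ideal of $\mathcal{O}_L$ is free over its associated order.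
\end{enumerate}
\end{theorem}

Since $P_L^n=p\mathcal{O}_L$ when $r=1$, part (b) settles all fractional ideals. Theorem~\ref{thm:main} uses only the weaker statement that $P_L^{-j}$ is not free for $\frac np-1\le j\le n-2$.

The argument runs as follows. Let $F/K$ be elementary abelian of degree $n=p^m$ with group $\Gamma$ and maximal ideal $P$. Then $P$ is free over $\mathcal{O}[\Gamma]$, so every fractional ideal of $F$ is isomorphic to an ideal of $\mathcal{O}[\Gamma]$. To describe these ideals we construct operators $X_0,\dots,X_{m-1}\in\mathcal{O}[\Gamma]$ that raise valuations by $1,p,\dots,p^{m-1}$ (Section~\ref{sec:elem}). The top operator satisfies $X_{m-1}^p=-pZ$, where $Z$ agrees to first order with a unit multiple of $X_0$. For $m\ge2$ this makes associated orders small. On the other hand, if an ideal is free, then the index of $\mathcal{O}[\Gamma]$ in its associated order can be computed in the subfields of degree $p$, and it is large (Section~\ref{sec:index}). The comparison gives Theorem~\ref{thm:ideals}(b)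 and, once a tame factor has been split off, Theorem~\ref{thm:ideals}(c) (Sections~\ref{sec:list} and \ref{sec:tame}). A $p$-group that is neither cyclic nor elementary is handled by taking traces to its largest elementary quotient, or to a field of degree $p$ above it (Section~\ref{sec:nonelem}). Section~\ref{sec:example} carries out the comparison by hand for $C_3\times C_3$.

\section{Lattices, ramification groups and traces}\label{sec:prelim}

Since $K/\mathbb{Q}_p$ is unramified, $v_K(p)=1$. Let $k$ be the residue field of $K$, $q=|k|=p^f$, and $U^{(i)}=1+p^i\mathcal{O}$. For $\alpha\in k$ we write $[\alpha]$ for any lift to $\mathcal{O}$. All extensions $E/K$ below are totally ramified, so $E$ has residue field $k$; we write $\mathcal{O}_E$, $P_E$, $v_E$ for its ring of integers, maximal ideal and normalized valuation. If $v_E(y)=v$, then $P_E^v=\mathcal{O}y+P_E^{v+1}$. For a finite group $\Gamma$, the augmentation of $K[\Gamma]$ is $\varepsilon$, the augmentation ideal of $\mathcal{O}[\Gamma]$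 is $I_\Gamma$, and $\operatorname{Tr}_\Gamma=\sum_{\sigma\in\Gamma}\sigma$, $e_\Gamma=|\Gamma|^{-1}\operatorname{Tr}_\Gamma$. If $\Gamma$ is abelian, $p^i\Gamma$ is the subgroup of $p^i$-th powers, although $\Gamma$ is written multiplicatively.

\subsection{Lattices and orders}

A \emph{lattice} in a finite-dimensional $K$-vector space is a finitely generated $\mathcal{O}$-submodule that spans it; an \emph{order} in a $K$-algebra is a lattice that is a subring. For two lattices $M,M'$ in the same space put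
\[
[M:M']=\operatorname{length}(M/M\cap M')-\operatorname{length}(M'/M\cap M')\in\mathbb{Z}.
\]
This index is additive, $[M:M'']=[M:M']+[M':M'']$, and $[M:\phi M]=v_K(\det\phi)$ for a linear automorphism $\phi$. For example $[P_E^a:P_E^b]=b-a$. If $E/K$ is abelian with group $\Gamma$ and $\mu\in K[\Gamma]^\times$, the determinant of $\mu$ on $E\cong K[\Gamma]$ is $\prod_\chi\chi(\mu)$, the product over all characters of $\Gamma$; we extend $v_K$ to an algebraic closure of $K$. The associated order of a lattice $M$ in $E$ is $\mathcal{A}(M)=\{\lambda\in K[\Gamma]:\lambda M\subseteq M\}$.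

\begin{lemma}\label{lem:orders}
Let $E/K$ be abelian with group $\Gamma$ and let $M$ be a lattice in $E$. If $M=Bx$ for an order $B$ in $K[\Gamma]$ and some $x\in E$, then $x$ is a free generator of $E$ over $K[\Gamma]$ and $B=\mathcal{A}(M)$. Moreover, $M$ is free over $\mathcal{A}(M)$ if and only if $M=\mathcal{A}(M)x$ for some $x$.
\end{lemma}

\begin{proof}
If $M=Bx$, the map $\lambda\mapsto\lambda x$ from $K[\Gamma]$ to $E$ is onto, hence bijective by dimension. Then $\lambda Bx\subseteq Bx$ if and only if $\lambda B\subseteq B$, that is, $\lambda\in B$. A free $\mathcal{A}(M)$-module spanning $E$ has rank one, again by dimension.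
\end{proof}

\subsection{Ramification}

Let $E/K$ be Galois with group $\Gamma$ and let $\Pi$ be a uniformizer of $E$. The ramification groups in the lower numbering are $\Gamma_i=\{\sigma:v_E(\sigma\Pi-\Pi)\ge i+1\}$, with $\Gamma_s=\Gamma_{\lceil s\rceil}$ for real $s>-1$. For a subgroup $H$ one has $H_i=H\cap\Gamma_i$. The upper numbering is $\Gamma^u=\Gamma_{\psi(u)}$, where the Herbrand function $\psi$ is continuous and piecewise linear with $\psi(0)=0$ and $\psi'(u)=|\Gamma|/|\Gamma^u|$. Let $D_{E/E'}$ denote the valuation in $E$ of the different of $E/E'$; in a tower, $D_{E/E''}=D_{E/E'}+[E:E']D_{E'/E''}$. We use four standard facts \cite{Serre}.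

\medskip\noindent\textbf{(R1) The filtration.} \emph{If $\Gamma$ is an abelian $p$-group, then $\Gamma^u=\Gamma$ for $-1<u\le1$ and $\Gamma^u=p^i\Gamma$ for $i<u\le i+1$, $i\ge1$.} The reciprocity map sends $\mathcal{O}^\times$ onto $\Gamma$ and $U^{(i)}$ onto $\Gamma^i$ \cite[XV \S2]{Serre}. It kills $\mu_{q-1}$, so $\Gamma^1=\Gamma$. As $p$ is odd and $v_K(p)=1$, the logarithm maps $U^{(i)}$ isomorphically onto $p^i\mathcal{O}$ for $i\ge1$, so $(U^{(i)})^p=U^{(i+1)}$ and $\Gamma^{i+1}=p^i\Gamma$. By the Hasse--Arf theorem the jumps of the upper filtration are integers.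

\medskip\noindent\textbf{(R2) The different.} We have $D_{E/K}=\sum_{i\ge0}(|\Gamma_i|-1)=|\Gamma|\int_{-1}^\infty(1-|\Gamma^u|^{-1})\,du$; the second form follows from the first by the substitution $s=\psi(u)$. In the situation of (R1),
\[
\frac{D_{E/K}}{|\Gamma|}=2\Bigl(1-\frac1{|\Gamma|}\Bigr)+\sum_{i\ge1}\Bigl(1-\frac1{|p^i\Gamma|}\Bigr).
\]

\medskip\noindent\textbf{(R3) Traces of ideals.} If $E/E'$ has degree $a$, then $\operatorname{Tr}_{E/E'}P_E^i=P_{E'}^{\lfloor(i+D_{E/E'})/a\rfloor}$ for all $i\in\mathbb{Z}$.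

\medskip\noindent\textbf{(R4) The action to first order.} Suppose that $\Gamma=\Gamma_1$. The congruence $\sigma\Pi/\Pi\equiv1+[\rho(\sigma)]\Pi\pmod{P_E^2}$ defines a homomorphism $\rho:\Gamma\to k$ with kernel $\Gamma_2$. If $v_E(y)=v$, then
\[
(\sigma-1)y\equiv v\,[\rho(\sigma)]\,\Pi y\pmod{P_E^{v+2}},
\]
as one sees by writing $y=c\Pi^v+y'$ with $c\in\mathcal{O}^\times$ and $y'\in P_E^{v+1}$. Hence $I_\Gamma P_E^v\subseteq P_E^{v+1}$, and $v_E((\sigma-1)y)=v+1$ if $p\nmid v$ and $\sigma\notin\Gamma_2$.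

\medskip
Fact (R1) is the main consequence of the hypotheses on $p$ and $K$: the ramification filtration, and with it every trace of an ideal, depends only on the abstract group. The identity $(U^{(1)})^p=U^{(2)}$ fails without these hypotheses. For $K=\mathbb{Q}_2$ the squares of units form $U^{(3)}$, and for $p$ odd and $K$ ramified the $p$-th power of a principal unit is congruent to $1$ modulo the cube of the maximal ideal.

\section{The group $C_3\times C_3$}\label{sec:example}

Let $p=3$ and $q=9$. We construct an extension $F/K$ with group $C_3\times C_3$ and show that $P^{-1}$ is free over its associated order while $P^{-2}$ is not, as Theorem~\ref{thm:ideals}(b) predicts for $n=9$.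

\emph{The field.} Let $t$ be a root of $T^9-T+\frac13$ and $F=K(t)$. Then $v_K(t)=-\frac19$, so $F/K$ is totally ramified of degree $9$; with $v=v_F$ and $P=P_F$ we have $v(t)=-1$ and $v(3)=9$. The element $t+\epsilon$ is again a root if and only if
\[
\epsilon^9-\epsilon+\sum_{0<i<9}\tbinom9i t^{9-i}\epsilon^i=0 .
\]
The coefficient $\binom9it^{9-i}$ has valuation $3$ for $i=3$, valuation $6$ for $i=6$, and valuation $18-(9-i)\ge10$ otherwise. So the equation reads $\epsilon^9-\epsilon=0$ modulo $P^3$, and Hensel's lemma gives a solution $\epsilon\equiv\alpha\pmod{P^3}$ for each $\alpha\in\{0\}\cup\mu_8\subseteq\mathcal{O}$. Thus $F/K$ is Galois, its group $\Gamma$ consists of elements $\sigma_\alpha$ with $\sigma_\alpha t\equiv t+\alpha\pmod{P^3}$, and $\sigma_\alpha\mapsto\bar\alpha$ is an isomorphism onto $(k,+)$. For $\alpha\ne0$ we have $v(\sigma_\alpha t^{-1}-t^{-1})=2$, so $\Gamma_1=\Gamma$ and $\Gamma_2=1$.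

\emph{Two operators.} Up to a small error $\Gamma$ acts by translations, so $\sigma_\alpha t^i\equiv\sum_{l=0}^3\binom il\alpha^lt^{i-l}\pmod{P^{4-i}}$. Single terms of this Taylor expansion are extracted by
\[
X_0=-\sum_{\alpha\in\mu_8}\alpha^{-1}(\sigma_\alpha-1),\qquad X_1=-\sum_{\alpha\in\mu_8}\alpha^{-3}(\sigma_\alpha-1).
\]
Since $-\sum_{\alpha\in\mu_8}\alpha^s$ is $-8\equiv1\pmod 9$ if $8\mid s$ and $0$ otherwise, we get $X_0t^i\equiv it^{i-1}$ and $X_1t^i\equiv\binom i3t^{i-3}$ modulo $P^{4-i}$. Every element of $P^v$ is a series in the $t^i$ with $i\le-v$, so $X_0P^v\subseteq P^{v+1}$ and $X_1P^v\subseteq P^{v+3}$, and leading terms can be followed on powers of $t$. Let $w=t^{-1}$. Then $X_0$ takes leading terms $t^{-1}\mapsto-t^{-2}\mapsto2t^{-3}$, and the numbers $\binom{-i}3$ for $i=1,\dots,6$ are $-1,-4,-10,-20,-35,-56$, all prime to $3$. Hence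
\[
v(X_0^aX_1^bw)=1+a+3b\qquad(0\le a,b\le2).
\]
These valuations are $1,\dots,9$. So, with $\Lambda=\mathcal{O}[\Gamma]$, we have $P=\Lambda w$; the nine monomials form a basis of $k[\Gamma]=k[\bar X_0,\bar X_1]/(\bar X_0^3,\bar X_1^3)$; and $P^{c+1}=\tilde I_cw$ for $0\le c\le9$, where $\tilde I_c$ is the sum of $3\Lambda$ and the $\mathcal{O}$-span of the monomials with $a+3b\ge c$.

\emph{The relation.} From $\sigma^3=1$ we get $(\sigma-1)^3=-3(\sigma-1)-3(\sigma-1)^2$. The mixed terms in the cube of $X_1$ lie in $3I_\Gamma^3$, and $\alpha^{-9}=\alpha^{-1}$. Therefore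
\[
X_1^3=-3Z,\qquad Z\equiv X_0\pmod{I_\Gamma^2}.
\]
The left side raises valuations by about $9$, and the factor $3$ accounts for $9$; what remains is the operator that moves valuations least.

\emph{The ideal $P^{-1}=3^{-1}\tilde I_7w$ is free.} Here $\tilde I_7=X_0X_1^2\Lambda+3\Lambda$, and $(X_0X_1^2)^2=-3X_0^2X_1Z$. In $k[\Gamma]$ the element $\bar X_0^2\bar X_1$ kills $\bar X_0$, $\bar X_0^2$, $\bar X_0\bar X_1$ and $\bar X_1^2$, hence it kills $\bar Z$. So $(X_0X_1^2)^2\in9\Lambda$, the lattice $3^{-1}\tilde I_7$ is a ring, and Lemma~\ref{lem:orders} applies.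

\emph{The ideal $P^{-2}=3^{-1}\tilde I_6w$ is not free.} Let $A$ be its associated order. From $Aw\subseteq P^{-2}$ we get $A\subseteq3^{-1}\tilde I_6$, and $[3^{-1}\tilde I_6:\Lambda]=[P^{-2}:P]=3$. The inclusion is strict: $3^{-1}X_1^2\in3^{-1}\tilde I_6$ sends $3^{-1}X_1^2w\in P^{-2}$ to $-3^{-1}X_1Zw$, which has valuation $5-9=-4$, because $v(X_1X_0w)=5$ and $X_1I_\Gamma^2w\subseteq P^6$. So $[A:\Lambda]<3$.

Suppose now that $P^{-2}=A\mu w$ with $\mu\in K[\Gamma]^\times$. Then $[A:\Lambda]=[P^{-2}:\Lambda\mu w]=3+v_K(\det\mu)$. To compute $\det\mu$, let $H$ be one of the four subgroups of order $3$, $E=F^H$, and $\bar\mu$ the image of $\mu$ in $K[\Gamma/H]\cong K\times K(\zeta_3)$. We have $D_{F/E}=D_{E/K}=4$, so (R3) gives $\operatorname{Tr}_HP=P_E$, $\operatorname{Tr}_HP^{-2}=\mathcal{O}_E$ and $\operatorname{Tr}_{E/K}P_E=\operatorname{Tr}_{E/K}\mathcal{O}_E=3\mathcal{O}$. The maximal order $\mathfrak{M}=\mathcal{O}[\Gamma/H]+\mathcal{O}e_{\Gamma/H}$ contains the images of $A$ and $\Lambda$,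 and $\mathfrak{M}P_E=\mathfrak{M}\mathcal{O}_E=\mathcal{O}_E$. Applying $\operatorname{Tr}_H$ to $P^{-2}=A\mu w$ and to $P=\Lambda w$ and multiplying by $\mathfrak{M}$ gives $\mathcal{O}_E=\bar\mu\,\mathfrak{M}\operatorname{Tr}_Hw=\bar\mu\mathcal{O}_E$. So $\bar\mu$ and $\bar\mu^{-1}$ are integral, and $\chi(\mu)$ is a unit for each character $\chi$ of $\Gamma/H$. Every character of $\Gamma$ is of this kind for some $H$. Hence $v_K(\det\mu)=0$ and $[A:\Lambda]=3$, a contradiction.

The next three sections repeat these steps in general: the coordinate $t$, the operators, the relation, the upper bound for $[A:\Lambda]$, and its exact value in the free case.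

\section{Elementary abelian extensions}\label{sec:elem}

In Sections~\ref{sec:elem}--\ref{sec:list}, $F/K$ is totally ramified with elementary abelian group $\Gamma$ of order $n=p^m$, $m\ge1$, and
\[
h=n/p,\qquad P=P_F,\qquad v=v_F,\qquad\Lambda=\mathcal{O}[\Gamma].
\]
A bar denotes reduction from $\Lambda$ to $k[\Gamma]$. By (R1), $\Gamma^1=\Gamma$ and $\Gamma^u=1$ for $u>1$, so $\Gamma_1=\Gamma$ and $\Gamma_2=1$. By (R2),
\begin{equation}\label{eq:diff}
D_{F/F^H}=2(|H|-1)\qquad\text{for every subgroup }H\le\Gamma .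
\end{equation}

\subsection{The maximal ideal is free over the group ring}

\begin{lemma}\label{lem:P}
If $v(w)=1$, then $\operatorname{Tr}_\Gamma w\in p\mathcal{O}^\times$ and $P=\Lambda w$.
\end{lemma}

\begin{proof}
By (R3) and \eqref{eq:diff}, $\operatorname{Tr}_\Gamma P=p^{\lfloor(2n-1)/n\rfloor}\mathcal{O}=p\mathcal{O}$ and $\operatorname{Tr}_\Gamma P^2=p^2\mathcal{O}$. As $P=\mathcal{O}w+P^2$, we get $\operatorname{Tr}_\Gamma w\in p\mathcal{O}^\times$. So $v(\operatorname{Tr}_\Gamma w)=n$ and $\operatorname{Tr}_\Gamma w\notin P^{n+1}=pP$. The kernel of $k[\Gamma]\to P/pP$, $\bar\lambda\mapsto\lambda w$, is an ideal that does not contain $\operatorname{Tr}_\Gamma$. A nonzero ideal has a nonzero vector fixed by the $p$-group $\Gamma$, and the fixed vectors of $k[\Gamma]$ form $k\operatorname{Tr}_\Gamma$; so the kernel is $0$. Both sides have dimension $n$, so the map is bijective, and $P=\Lambda w$ by Nakayama's lemma.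
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ideals}(a)]
The lattice $B=\Lambda+\mathcal{O}p^{-1}\operatorname{Tr}_\Gamma$ is a ring, because $\lambda\operatorname{Tr}_\Gamma=\varepsilon(\lambda)\operatorname{Tr}_\Gamma$ and $(p^{-1}\operatorname{Tr}_\Gamma)^2=p^{m-1}\cdot p^{-1}\operatorname{Tr}_\Gamma$. By Lemma~\ref{lem:P}, $Bw=P+\mathcal{O}=\mathcal{O}_F$, and $B$ is the associated order by Lemma~\ref{lem:orders}.
\end{proof}

\subsection{A coordinate on which $\Gamma$ acts by translations}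

For the other ideals we must know by how much a given element of $\Lambda$ raises valuations, and (R4) sees only a shift by $1$. We need a generator on which the action is known to precision $h$.

\begin{lemma}\label{lem:t}
There are $t\in F$ with $v(t)=-1$ and an injective homomorphism $a:\Gamma\to k$ such that $\sigma t\equiv t+[a(\sigma)]\pmod{P^h}$ for all $\sigma\in\Gamma$.
\end{lemma}

\begin{proof}
We embed $F$ in a field $F_\pi$ of degree $q$ given by an explicit equation, prove the lemma there, and take norms.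

\emph{Step 1: the field $F_\pi$.} Let $\pi$ be the norm to $K$ of a uniformizer of $F$; it is a uniformizer of $K$. The quotient of $\mathcal{O}^\times$ by the norms of units is $\Gamma$, which is killed by $p$, so the norm group of $F$ contains $\pi$ and $(\mathcal{O}^\times)^p=\mu_{q-1}\times U^{(2)}$. Hence $F$ lies in the class field $F_\pi$ of $\langle\pi\rangle\times\mu_{q-1}\times U^{(2)}$, which is totally ramified of degree $|U^{(1)}/U^{(2)}|=q$.

We recall from Lubin--Tate theory: let $\Phi(T)=\pi T+T^q$, let $\varpi_1\ne0$ be a root of $\Phi$, and let $\Phi(\varpi_2)=\varpi_1$. For $c\in\mathcal{O}$ there is a unique power series $[c]_\Phi=cT+\cdots$ that commutes with $\Phi$ under composition. The extension $K(\varpi_2)/K$ is abelian with norm group $\langle\pi\rangle\times U^{(2)}$, and a unit $c$ acts on $\varpi_1,\varpi_2$ through $[c^{-1}]_\Phi$. For $\zeta\in\mu_{q-1}$ we have $\Phi(\zeta T)=\zeta\Phi(T)$, so $[\zeta]_\Phi=\zeta T$. Thus $t_\pi=\varpi_2/\varpi_1$ is fixed by $\mu_{q-1}$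 and lies in $F_\pi$. Dividing $\pi t_\pi\varpi_1+t_\pi^q\varpi_1^q=\varpi_1$ by $\varpi_1^q=-\pi\varpi_1$ gives
\[
t_\pi^q-t_\pi=-1/\pi .
\]
So $v_K(t_\pi)=-1/q$ and $F_\pi=K(t_\pi)$. Let $v_\pi$, $P_\pi$, $\Gamma_\pi$ be the normalized valuation, the maximal ideal and the Galois group of $F_\pi$; then $v_\pi(t_\pi)=-1$ and $v_\pi(p)=q$.

\emph{Step 2: the action on $t_\pi$.} Let $\sigma\in\Gamma_\pi$ and $\epsilon=\sigma t_\pi-t_\pi$. Then $v_\pi(\epsilon)\ge-1$ and
\[
\epsilon^q-\epsilon=-\sum_{0<i<q}\tbinom qi\,t_\pi^{\,q-i}\epsilon^i .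
\]
If $v_\pi(\epsilon)=-1$, the left side has valuation $-q$, while each term on the right has valuation at least $q-(q-i)-i=0$. So $v_\pi(\epsilon)\ge0$. Now $v_p\binom qi=f-v_p(i)$. The terms with $v_p(i)=f-1$ have valuation at least $q-(q-i)=i\ge q/p$, and the others have valuation at least $2q-(q-i)>q$. Hence $\prod_\alpha(\epsilon-\alpha)=\epsilon^q-\epsilon\in P_\pi^{q/p}$, where $\alpha$ runs over the $q$ roots of $T^q-T$ in $\mathcal{O}$. These roots are pairwise incongruent modulo $P_\pi$, so exactly one factor is a nonunit, and $\sigma t_\pi\equiv t_\pi+\alpha_\sigma\pmod{P_\pi^{q/p}}$ for a unique root $\alpha_\sigma$. Applying $\sigma$ to the congruence for $\tau$ gives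
\begin{equation}\label{eq:cocycle}
\sigma\tau t_\pi\equiv t_\pi+\alpha_\sigma+\alpha_\tau\pmod{P_\pi^{q/p}},
\end{equation}
so $\alpha_{\sigma\tau}\equiv\alpha_\sigma+\alpha_\tau$ modulo $P_\pi\cap\mathcal{O}=p\mathcal{O}$, and $\sigma\mapsto\bar\alpha_\sigma$ is a homomorphism $\Gamma_\pi\to k$. It is injective: the product of the integers $t_\pi-\sigma t_\pi$ over $\sigma\ne1$ is the derivative of $T^q-T+1/\pi$ at $t_\pi$, namely the unit $qt_\pi^{q-1}-1$, so each factor is a unit.

\emph{Step 3: the norm to $F$.} Let $H=\operatorname{Gal}(F_\pi/F)$, of order $n'=q/n$, and put $t=\prod_{\tau\in H}\tau t_\pi$, so that $v(t)=-1$. Let $\Psi(T)=\prod_{\tau\in H}(T+\alpha_\tau)$ and let $W=\{\bar\alpha_\tau:\tau\in H\}$, an additive subgroup of $k$ of order $n'$. The polynomial $\Theta(T,Y)=\Psi(T+Y)-\Psi(T)-\Psi(Y)$ has degree less than $n'$ in $T$. Its reduction modulo $p$ vanishes when $T$ is any of the $n'$ elements of $W$, so $\Theta\in p\mathcal{O}[T,Y]$; that is, $\Psi$ is additive modulo $p$.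 Multiply the congruences \eqref{eq:cocycle} over $\tau\in H$. All factors have valuation $-1$, so $\sigma t\equiv\Psi(t_\pi+\alpha_\sigma)$ modulo $P_\pi^{q/p-n'+1}$; for $\sigma=1$ this reads $t\equiv\Psi(t_\pi)$. Also $\Theta(t_\pi,\alpha_\sigma)\in pP_\pi^{1-n'}\subseteq P_\pi^{q/p-n'+1}$. Since $q/p-n'+1=n'(h-1)+1$,
\[
\sigma t-t-\Psi(\alpha_\sigma)\in F\cap P_\pi^{\,n'(h-1)+1}=P^h .
\]
Put $a(\sigma)=\Psi(\alpha_\sigma)\bmod p$. This is a homomorphism on $\Gamma_\pi$ with kernel $\{\sigma:\bar\alpha_\sigma\in W\}=H$, so it is injective on $\Gamma=\Gamma_\pi/H$. Two lifts of $a(\sigma)$ differ by an element of $p\mathcal{O}\subseteq P^n$.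
\end{proof}

Fix $t$ and $a$ as in Lemma~\ref{lem:t}. For $\lambda=\sum_\sigma\lambda_\sigma\sigma\in\Lambda$ and $l\ge0$ define the moments $s_l(\lambda)=\sum_\sigma\bar\lambda_\sigma a(\sigma)^l\in k$, with $0^0=1$. For $i\in\mathbb{Z}$ we claim that
\begin{equation}\label{eq:taylor}
\lambda t^i\equiv\sum_{l=0}^{h}\tbinom il\,[s_l(\lambda)]\,t^{i-l}\pmod{P^{-i+h+1}} .
\end{equation}
Indeed $\sigma t=(t+[a(\sigma)])(1+\eta)$ with $v(\eta)\ge h+1$, so $\sigma t^i\equiv t^i(1+[a(\sigma)]t^{-1})^i$ modulo $P^{-i+h+1}$. The binomial series converges because $t^{-1}\in P$, and its terms with $l>h$ lie in $P^{-i+h+1}$. Changing a coefficient by a multiple of $p$ changes the sum by an element of $P^{-i+n}$, and $n\ge h+1$.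

\subsection{The operators $X_d$}

The $n$ elements $a(\sigma)$ are distinct, so the Vandermonde matrix $(a(\sigma)^l)_{\sigma,\,0\le l<n}$ is invertible over $k$. For $0\le d\le m-1$ choose $\xi_{d,\sigma}\in\mathcal{O}$ with $\sum_\sigma\bar\xi_{d,\sigma}a(\sigma)^l=\delta_{l,p^d}$ for $0\le l<n$, and put
\[
X_d=\sum_\sigma\xi_{d,\sigma}(\sigma-1)\in I_\Gamma,\qquad X=X_{m-1},\qquad\xi_\sigma=\xi_{m-1,\sigma}.
\]
As $\sum_\sigma\bar\xi_{d,\sigma}=0$, we have $s_l(X_d)=\delta_{l,p^d}$ for $0\le l<n$. For $0\le u<n$ with base-$p$ digits $u_0,\dots,u_{m-1}$ put $\mathbf{X}^u=\prod_dX_d^{u_d}$.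

\begin{proposition}\label{prop:shift}
We have $X_dP^v\subseteq P^{v+p^d}$ for all $v\in\mathbb{Z}$; in particular $XP^v\subseteq P^{v+h}$. If $v(w)=1$, then $v(\mathbf{X}^uw)=1+u$ for $0\le u<n$.
\end{proposition}

\begin{proof}
By \eqref{eq:taylor}, $X_dt^i\equiv\binom i{p^d}t^{i-p^d}\pmod{P^{-i+h+1}}$, and $p^d\le h$. Every element of $P^v$ is a convergent sum $\sum_{i\le-v}c_it^i$ with $c_i\in\mathcal{O}$, which gives the first claim. Writing an element $y$ of valuation $v$ as $ct^{-v}+y'$ with $y'\in P^{v+1}$, we get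
\begin{equation}\label{eq:leading}
X_dy\equiv\tbinom{-v}{p^d}\,y\,t^{-p^d}\pmod{P^{v+p^d+1}} .
\end{equation}
For $i\in\mathbb{Z}$ with $p$-adic digits $i_0,i_1,\dots$ we have $\binom i{p^d}\equiv i_d\pmod p$. To see this, compute in $\mathbb{F}_p[[T]]$: $(1+T)^i\equiv\prod_{b\le d}(1+T^{p^b})^{i_b}$ modulo $T^{p^{d+1}}$, and the factors with $b<d$ have total degree at most $p^d-1$, so the coefficient of $T^{p^d}$ is $i_d$.

The second claim follows by induction on the digit sum of $u$. All digits of $-1$ equal $p-1$, so the $d$-th digit of $-1-u$ is $p-1-u_d$. If $v(\mathbf{X}^uw)=1+u$ and $u_d<p-1$, this digit is nonzero, and \eqref{eq:leading} shows that $\mathbf{X}^{u+p^d}w=X_d\mathbf{X}^uw$ has valuation $1+u+p^d$.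
\end{proof}

Let $\mathfrak{r}$ be the augmentation ideal of $k[\Gamma]$. There is an isomorphism $\mathfrak{r}/\mathfrak{r}^2\cong k\otimes_{\mathbb{F}_p}\Gamma$ with $\sigma-1\mapsto1\otimes\sigma$, so $\mathfrak{r}/\mathfrak{r}^2$ has dimension $m$. For $b\in I_\Gamma$ let $\langle b\rangle$ be the class of $\bar b$ in $\mathfrak{r}/\mathfrak{r}^2$. Since $\sigma\mapsto a(\sigma)^{p^d}$ is additive, $\ell_d(c\otimes\sigma)=c\,a(\sigma)^{p^d}$ defines a linear form on $k\otimes\Gamma$, and $\ell_d\langle X_{d'}\rangle=\delta_{dd'}$ for $0\le d,d'<m$. So the classes $\langle X_d\rangle$ form a basis of $\mathfrak{r}/\mathfrak{r}^2$, with dual basis $(\ell_d)$.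

\begin{lemma}\label{lem:trunc}
If $y_1,\dots,y_m\in\mathfrak{r}$ lift a basis of $\mathfrak{r}/\mathfrak{r}^2$, then $Y_i\mapsto y_i$ induces an isomorphism $k[Y_1,\dots,Y_m]/(Y_1^p,\dots,Y_m^p)\cong k[\Gamma]$. In particular $\operatorname{Ann}(\bar X^i)=(\bar X^{p-i})$ for $0\le i\le p$.
\end{lemma}

\begin{proof}
We have $y_i^p=0$ because $(\sum c_\sigma(\sigma-1))^p=\sum c_\sigma^p(\sigma^p-1)=0$. The map is onto because the $y_i$ generate the nilpotent ideal $\mathfrak{r}$, and both sides have dimension $p^m$.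
\end{proof}

Modulo $p$ the operator $X^p$ vanishes. Associated orders involve division by $p$, so the next term matters.

\begin{lemma}\label{lem:Z}
There is $Z\in I_\Gamma$ with $X^p=-pZ$ and $\langle Z\rangle=\gamma\langle X_0\rangle$, where $\gamma=\sum_\sigma\bar\xi_\sigma^{\,p}a(\sigma)\ne0$.
\end{lemma}

\begin{proof}
Expanding $1=\sigma^p=(1+(\sigma-1))^p$ gives $(\sigma-1)^p=-\sum_{0<i<p}\binom pi(\sigma-1)^i\in-p(\sigma-1)+pI_\Gamma^2$. The mixed terms in the expansion of $X^p$ have multinomial coefficients divisible by $p$ and lie in $pI_\Gamma^p$. Hence $X^p=-pZ$ with $Z\equiv\sum_\sigma\xi_\sigma^p(\sigma-1)\pmod{I_\Gamma^2}$. Let $\operatorname{Fr}$ be the additive map $c\otimes\sigma\mapsto c^p\otimes\sigma$ of $k\otimes\Gamma$. In an $\mathbb{F}_p$-basis of $\Gamma$ it raises coordinates to the $p$-th power, so it is injective, and $\langle Z\rangle=\operatorname{Fr}\langle X\rangle\ne0$. For $1\le d\le m-1$ we have $\ell_d\langle Z\rangle=(\ell_{d-1}\langle X_{m-1}\rangle)^p=0$.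 So $\langle Z\rangle=\gamma\langle X_0\rangle$ with $\gamma=\ell_0\langle Z\rangle$, and $\gamma\neq0$.
\end{proof}

For $m=1$ the lemma says that $Z$ and $X$ generate the same ideal modulo $p$. For $m\ge2$ the classes of $\bar Z,\bar X_1,\dots,\bar X_{m-1}$ form a basis of $\mathfrak{r}/\mathfrak{r}^2$, so $\bar Z$ and $\bar X$ are independent variables. This is the difference between the cyclic and the noncyclic case.

\subsection{The flag of ideals}

Fix $w$ with $v(w)=1$. For $0\le c\le n$ let $\tilde I_c=\{b\in\Lambda:bw\in P^{c+1}\}$. It is an ideal of $\Lambda$, it contains $p\Lambda$ because $p\Lambda w=P^{n+1}$, and $\tilde I_cw=P^{c+1}$ by Lemma~\ref{lem:P}. Let $I_c=\tilde I_c/p\Lambda\subseteq k[\Gamma]$, and put $I_c=0$ for $c>n$. Since $P^n=p\mathcal{O}_F$,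
\begin{equation}\label{eq:dictionary}
P^{-j}=p^{-1}\tilde I_cw\qquad\text{for }0\le j\le n-1,\ c=n-1-j .
\end{equation}

\begin{proposition}\label{prop:flag}
The ideal $I_c$ has basis $\{\bar{\mathbf{X}}^u:c\le u<n\}$, so $\dim I_c=n-c$ for $0\le c\le n$. Moreover $I_1=\mathfrak{r}$, $I_{ih}=(\bar X^i)$ for $0\le i\le p$, and $I_cI_{c'}\subseteq I_{c+c'}$.
\end{proposition}

\begin{proof}
The isomorphism $k[\Gamma]\cong P/P^{n+1}$ of Lemma~\ref{lem:P} maps $I_c$ onto $P^{c+1}/P^{n+1}$, which has basis $\{\mathbf{X}^uw:c\le u<n\}$ by Proposition~\ref{prop:shift}. By Lemma~\ref{lem:trunc}, the monomials with $u\ge1$ span $\mathfrak{r}$, and the monomials with $u\ge ih$, that is, with top digit at least $i$, span $(\bar X^i)$. Finally, an element of $\tilde I_c$ is an $\mathcal{O}$-linear combination of monomials $\mathbf{X}^u$ with $u\ge c$ plus an element of $p\Lambda$, so it maps $P^v$ into $P^{v+c}$ for every $v$; take $v=c'+1$.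
\end{proof}

\section{The index of the group ring in the associated order}\label{sec:index}

In this section $m\ge2$, $0\le j\le n-2$, $c=n-1-j$, $M=P^{-j}$ and $A=\mathcal{A}(M)$. As $w\in M$, we have $Aw\subseteq M=p^{-1}\tilde I_cw$, so $\Lambda\subseteq A\subseteq p^{-1}\tilde I_c$. An element $p^{-1}b$ preserves $M$ if and only if $b\tilde I_c\subseteq p\tilde I_c$. Thus
\begin{equation}\label{eq:J}
A=p^{-1}\tilde J,\qquad\tilde J=\{b\in\Lambda:b\tilde I_c\subseteq p\tilde I_c\},\qquad p\Lambda\subseteq\tilde J\subseteq\tilde I_c ,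
\end{equation}
and with $J=\tilde J/p\Lambda\subseteq I_c$ we have $[A:\Lambda]=\dim_kJ$.

\subsection{The value of the index when $M$ is free}

A generator $x$ of $M$ over $A$ is unknown, and so is $A$. But the index depends only on the determinant of the element that carries $w$ to $x$. This determinant is a product over characters, each character lives on a quotient of order $p$, and there the image of $A$ is absorbed by the maximal order.

\begin{proposition}\label{prop:index}
If $M$ is free over $A$, then $[A:\Lambda]=1+j-\nu\beta$, where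
\[
\nu=\frac{n-1}{p-1},\qquad\beta=\max\Bigl(0,\Bigl\lceil\frac{j+2}h\Bigr\rceil-2\Bigr).
\]
\end{proposition}

\begin{proof}
Let $M=Ax$ and $x=\mu w$ with $\mu\in K[\Gamma]^\times$. Then
\begin{equation}\label{eq:indexsum}
[A:\Lambda]=[Ax:\Lambda x]=[M:\Lambda w]+[\Lambda w:\mu\Lambda w]=1+j+\sum_\chi v_K(\chi(\mu)).
\end{equation}
Let $H<\Gamma$ have index $p$, so $|H|=h$; put $E=F^H$ and $e=e_{\Gamma/H}$. Since $K$ is unramified, the cyclotomic polynomial $((T+1)^p-1)/T$ is Eisenstein over $\mathcal{O}$. So $K[\Gamma/H]\cong K\times K(\zeta_p)$ with $K(\zeta_p)$ a field whose ring of integers is $\mathcal{O}[\zeta_p]$, and the maximal order, the integral closure of $\mathcal{O}$, is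
\[
\mathfrak{M}=\mathcal{O}e\oplus(1-e)\mathcal{O}[\Gamma/H]=\mathcal{O}[\Gamma/H]+\mathcal{O}e .
\]
By (R3) and \eqref{eq:diff}, $\operatorname{Tr}_HP=P_E^{\lfloor(2h-1)/h\rfloor}=P_E$ and $\operatorname{Tr}_HM=P_E^{\lfloor(2h-2-j)/h\rfloor}=P_E^{-j'}$, where $j'=\lceil(j+2)/h\rceil-2$. As $2\le j+2\le n$, we have $-1\le j'\le p-2$. The images of $A$ and $\Lambda$ in $K[\Gamma/H]$ are orders, hence lie in $\mathfrak{M}$. For $\lambda\in K[\Gamma]$ with image $\lambda'$ in $K[\Gamma/H]$ we have $\operatorname{Tr}_H(\lambda y)=\lambda'\operatorname{Tr}_Hy$. So $M=Ax$ and $P=\Lambda w$ give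
\[
\mathfrak{M}P_E^{-j'}=\mathfrak{M}\operatorname{Tr}_Hx=\mu'\,\mathfrak{M}\operatorname{Tr}_Hw=\mu'\,\mathfrak{M}P_E .
\]
Since $D_{E/K}=2(p-1)$,
\begin{equation}\label{eq:eP}
eP_E^l=p^{-1}p^{\lfloor(l+2p-2)/p\rfloor}\mathcal{O}=\mathcal{O}\qquad\text{for }2-p\le l\le1 .
\end{equation}
In this range $\mathfrak{M}P_E^l=P_E^l+\mathcal{O}$, which is $P_E^l$ for $l\le0$ and $\mathcal{O}_E$ for $l=1$. Hence $P_E^{-\beta}=\mu'\mathcal{O}_E$. Taking the index in $\mathcal{O}_E$, the sum of $v_K(\chi(\mu))$ over the characters of $\Gamma/H$ is $-\beta$. Applying $e$ gives $\mathcal{O}=\varepsilon(\mu)\mathcal{O}$, so the trivial character contributes $0$. Each nontrivial character of $\Gamma$ factors through $\Gamma/H$ for exactly one $H$, its kernel, and there are $\nu$ subgroups of index $p$. So the sum in \eqref{eq:indexsum} is $-\nu\beta$.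
\end{proof}

\subsection{An upper bound for the index}

To bound $J$ we test the condition in \eqref{eq:J} on a single element of $\tilde I_c$, the smallest power of $X$ that it contains. Modulo $p$ the test forces $b$ to be divisible by the complementary power of $X$; modulo $p^2$ the relation $X^p=-pZ$ gives a second condition.

\begin{proposition}\label{prop:range}
Let $m\ge2$ and $h-1\le j\le n-2$. Then $P^{-j}$ is not free over its associated order.
\end{proposition}

\begin{proof}
Here $1\le c\le n-h$. Let $\kappa\in\{0,\dots,p-2\}$ satisfy $\kappa h<c\le(\kappa+1)h$. Then $(j+2)/h=p-(c-1)/h$ with $\lfloor(c-1)/h\rfloor=\kappa$, so $\lceil(j+2)/h\rceil=p-\kappa$ and $\beta=p-2-\kappa$. If $P^{-j}$ is free, Proposition~\ref{prop:index} and $n=1+(p-1)\nu$ give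
\begin{equation}\label{eq:value}
\dim J=n-c-\nu(p-2-\kappa)=(\kappa+1)\nu-c+1 .
\end{equation}

Let $b\in\tilde J$. By Proposition~\ref{prop:flag}, $X^{\kappa+1}\in\tilde I_{(\kappa+1)h}\subseteq\tilde I_c$, so $bX^{\kappa+1}\in p\tilde I_c$. Modulo $p$ this says $\bar b\in\operatorname{Ann}(\bar X^{\kappa+1})=(\bar X^{p-1-\kappa})$. Write $b=X^{p-1-\kappa}b'+pb''$ with $b',b''\in\Lambda$. Then $bX^{\kappa+1}=-pZb'+pb''X^{\kappa+1}$, hence $Zb'\in\tilde I_c$. So $J\subseteq\bar X^{p-1-\kappa}B$, where $B=\{y\in k[\Gamma]:\bar Zy\in I_c\}$. The ideal $B$ contains $(\bar X^{\kappa+1})=\operatorname{Ann}(\bar X^{p-1-\kappa})$, and therefore $\dim J\le\dim B/(\bar X^{\kappa+1})$.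

Let $R=k[\Gamma]/(\bar X^{\kappa+1})$. Then $B/(\bar X^{\kappa+1})$ is the preimage of $I_c/(\bar X^{\kappa+1})$ under multiplication by $\bar Z$ on $R$. Since $m\ge2$, Lemmas~\ref{lem:trunc} and \ref{lem:Z} present $R$ as a truncated polynomial ring in $\bar Z,\bar X_1,\dots,\bar X_{m-1}$, with exponent $\kappa+1$ for $\bar X_{m-1}$ and $p$ for the other variables. The kernel of multiplication by $\bar Z$ is $\bar Z^{p-1}R$, of dimension $(\kappa+1)p^{m-2}$. Also $\dim I_c/(\bar X^{\kappa+1})=(n-c)-(n-(\kappa+1)h)=(\kappa+1)p^{m-1}-c$. Hence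
\[
\dim J\le(\kappa+1)(p^{m-2}+p^{m-1})-c\le(\kappa+1)\nu-c ,
\]
because $\nu=1+p+\dots+p^{m-1}$. This contradicts \eqref{eq:value}.
\end{proof}

\begin{remark}\label{rem:m1}
For $m=1$ every fractional ideal is free. By \eqref{eq:eP} with $E=F$, the ideals $P^{-j}$ with $0\le j\le p-2$ are modules over $\mathfrak{M}\cong\mathcal{O}\times\mathcal{O}[\zeta_p]$, a product of discrete valuation rings, hence free over it; and $P^{1-p}=p^{-1}\Lambda w$.
\end{remark}

\section{The free ideals in the elementary abelian case}\label{sec:list}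

This section proves Theorem~\ref{thm:ideals}(b); it is not used later. Let $m\ge2$, so $h\ge3$. For $j=n-1$ the ideal $P^{1-n}=p^{-1}\Lambda w$ is free over $\Lambda$. For $h-1\le j\le n-2$ it is not free by Proposition~\ref{prop:range}, and these $j$ exceed $\frac12(h-1)$. So let $0\le j\le h-2$, and put $c=n-1-j=(p-1)h+c_0$ with $c_0=h-1-j\in[1,h-1]$.

\emph{Step 1: $P^{-j}$ is free if and only if $\tilde I_c^{\,2}\subseteq p\tilde I_c$.} Here $j+2\le h$, so $\beta=0$. If $P^{-j}$ is free, Proposition~\ref{prop:index} gives $\dim J=1+j=\dim I_c$, so $J=I_c$, which is the stated inclusion by \eqref{eq:J}. Conversely, the inclusion gives $A=p^{-1}\tilde I_c$ and $Aw=P^{-j}$ by \eqref{eq:dictionary}.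

\emph{Step 2: reduction to a smaller ring.} Let $\mathfrak{s}$ be the span of the $\bar{\mathbf{X}}^u$ with $u<h$. It is the subring $k[\bar X_0,\dots,\bar X_{m-2}]$, and $k[\Gamma]=\bigoplus_{i<p}\bar X^i\mathfrak{s}$ is free over it. Put $\mathfrak{s}_i=\mathfrak{s}\cap I_i$. These are ideals of $\mathfrak{s}$ with $\mathfrak{s}_i\mathfrak{s}_{i'}\subseteq\mathfrak{s}_{i+i'}$, and $\mathfrak{s}_i=0$ for $i\ge h$ because $I_h=(\bar X)$. The integers $u$ with $c\le u<n$ are the $(p-1)h+u'$ with $c_0\le u'<h$, so $I_c=\bar X^{p-1}\mathfrak{s}_{c_0}$. Thus $\tilde I_c$ consists of the elements $X^{p-1}b+pb''$ with $\bar b\in\mathfrak{s}_{c_0}$ and $b''\in\Lambda$. Products that involve $p\Lambda$ lie in $p\tilde I_c$, and $X^{p-1}b\cdot X^{p-1}b'=-pX^{p-2}Zbb'$. So the condition of Step 1 is that $\bar X^{p-2}\bar Zyy'\in\bar X^{p-1}\mathfrak{s}_{c_0}$ for all $y,y'\in\mathfrak{s}_{c_0}$. Write $\bar Z=\sum_i\bar X^iZ_i$ with $Z_i\in\mathfrak{s}$. Then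
\[
\bar X^{p-2}\bar Zyy'=\bar X^{p-2}Z_0yy'+\bar X^{p-1}Z_1yy' ,
\]
and $Z_1yy'\in\mathfrak{s}_{c_0}$. Hence $P^{-j}$ is free if and only if
\begin{equation}\label{eq:Z0}
Z_0yy'=0\qquad\text{for all }y,y'\in\mathfrak{s}_{c_0}.
\end{equation}

\emph{Step 3: deciding \eqref{eq:Z0}.} By Lemma~\ref{lem:Z}, $\bar Z-\gamma\bar X_0\in\mathfrak{r}^2=I_1^2\subseteq I_2$, and $\bar Z-Z_0\in(\bar X)=I_h\subseteq I_2$. As $\bar X_0\in\mathfrak{s}$, we get $Z_0=\gamma\bar X_0+z_2$ with $z_2\in\mathfrak{s}_2$.

If $2c_0+1\ge h$, then $Z_0yy'\in\mathfrak{s}_{2c_0+1}=0$, and \eqref{eq:Z0} holds.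

If $2c_0+1<h$, then $2c_0+3\le h$, since both $2c_0+1$ and $h$ are odd. Choose $u\in\{c_0,c_0+1\}$ with $u\not\equiv-1\pmod p$, and put $u'=h-2-u\ge c_0$. Both $\bar{\mathbf{X}}^u$ and $\bar{\mathbf{X}}^{u'}$ lie in $\mathfrak{s}_{c_0}$. As $u_0<p-1$, we have $\bar X_0\bar{\mathbf{X}}^u=\bar{\mathbf{X}}^{u+1}$. The first $m-1$ digits of $h-1$ equal $p-1$, so the digits of $u+1$ and of $u'=(h-1)-(u+1)$ add up to $p-1$ in each of these places, and $\bar X_0\bar{\mathbf{X}}^u\bar{\mathbf{X}}^{u'}=\bar{\mathbf{X}}^{h-1}\ne0$. On the other hand $z_2\bar{\mathbf{X}}^u\bar{\mathbf{X}}^{u'}\in\mathfrak{s}_h=0$. So \eqref{eq:Z0} fails.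

Finally, $2c_0+1\ge h$ is equivalent to $j\le\frac12(h-1)$. This proves Theorem~\ref{thm:ideals}(b).

\section{A tame factor}\label{sec:tame}

\begin{proof}[Proof of Theorem~\ref{thm:ideals}(c)]
Let $G=\Gamma\times C_r$ with $\Gamma$ elementary of order $n=p^m$, and put $F=L^{C_r}$, $E=L^\Gamma$. The extension $E/K$ is totally and tamely ramified of degree $r$, so $E=K(\theta)$ with $\theta^r$ a uniformizer of $K$. As $E/K$ is Galois, $\mu_r\subseteq E$; the residue field of $E$ is $k$, so $r\mid q-1$ and $\mu_r\subseteq K$. The group $C_r$ acts on $\theta$ through a faithful character $\chi$ with values in $\mu_r$. We have $L=\bigoplus_{i=0}^{r-1}F\theta^i$, and the projections onto the summands are the idempotents $e_i=r^{-1}\sum_{\sigma\in C_r}\chi^{-i}(\sigma)\sigma\in\mathcal{O}[C_r]$. Hence $P_L^s=\bigoplus_i(P_L^s\cap F\theta^i)$. Since $v_L(y\theta^i)=rv_F(y)+ni$ for $y\in F$,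
\[
P_L^s=\bigoplus_{i=0}^{r-1}P_F^{-j_i}\theta^i,\qquad j_i=\Bigl\lfloor\frac{ni-s}r\Bigr\rfloor .
\]
The algebra $K[G]$ is the product of the $e_iK[G]\cong K[\Gamma]$; the $i$-th factor acts on $F\theta^i$ through its action on $F$, as $\Gamma$ fixes $\theta$, and kills the other summands. So $\mathcal{A}(P_L^s)$ is the product of the orders $\mathcal{A}(P_F^{-j_i})$, and $P_L^s$ is free if and only if every $P_F^{-j_i}$ is free over its associated order in $K[\Gamma]$.

Define $j_i$ by the same formula for all $i\in\mathbb{Z}$. Then $j_{i+r}=j_i+n$, and $0\le j_{i+1}-j_i\le\lceil n/r\rceil\le\frac{n+1}2$ because $r\ge2$ and $n$ is odd. The interval $[h-1,n-2]$ contains $n-h$ integers, and $n-h\ge\frac{n+1}2$ because $h(p-2)\ge1$. If $i$ is the largest index with $j_i<h-1$, then $h-1\le j_{i+1}\le h-2+(n-h)=n-2$. So some $j_i$ with $0\le i<r$ is congruent modulo $n$ to an element of $[h-1,n-2]$. Since $P_F^n=p\mathcal{O}_F$, and $m\ge2$, Proposition~\ref{prop:range} shows that this component is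 not free.
\end{proof}

For $n=9$ and $r=2$ the decomposition is $\mathcal{O}_L=\mathcal{O}_F\oplus P_F^{-4}\theta$, and $4$ lies in the range $[2,7]$. For $m=1$ the same decomposition and Remark~\ref{rem:m1} show that all ideals are free, in agreement with the case $N=1$ of Theorem~\ref{thm:cyclic}.

\section{Abelian $p$-groups that are neither cyclic nor elementary}\label{sec:nonelem}

\begin{proposition}\label{prop:nonelem}
If $G$ is a $p$-group that is neither cyclic nor elementary abelian, then $\mathcal{O}_L$ is not free over $\mathcal{A}(L/K)$.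
\end{proposition}

In this section $G$ has exponent $p^e$ with $e\ge2$, and $F=L^{pG}$. The group $\Gamma=G/pG$ of $F/K$ is elementary of order $n=p^m$ with $m\ge2$, and the notation $h,P,v,\Lambda,t,a,X,\xi_\sigma,\gamma$ of Section~\ref{sec:elem} refers to $F/K$.

\subsection{Descent to a subfield}

Neither the associated order of $\mathcal{O}_L$ nor a generator is accessible, so we pass to a subfield $E=L^H$. Two lattices in $E$ come from $\mathcal{O}_L$: the invariants $\mathcal{O}_E$ and the trace ideal. Freeness ties them together.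

\begin{lemma}\label{lem:descent}
Suppose that $\mathcal{O}_L=\mathcal{A}(L/K)x$. Let $H\le G$, $E=L^H$, $\Delta=G/H$, $l\in\mathbb{Z}$, and put
\[
Q=p^{-l}\operatorname{Tr}_H\mathcal{O}_L,\qquad z=p^{-l}\operatorname{Tr}_Hx\in Q,\qquad C=\{\lambda\in K[\Delta]:\lambda Q\subseteq\mathcal{O}_E\}.
\]
Then $z$ is a free generator of $E$ over $K[\Delta]$ and $\mathcal{O}_E=Cz$. If $\mu\in K[\Delta]$ and $\mu z\in Q$, then $\mu\mathcal{O}_E\subseteq\mathcal{O}_E$.
\end{lemma}

\begin{proof}
From $L=K[G]x$ we get $E=\operatorname{Tr}_HL=K[\Delta]z$, and $z$ is free by dimension. As $z\in Q$, we have $Cz\subseteq\mathcal{O}_E$. Let $y\in\mathcal{O}_E$ and write $y=bx$ with $b\in\mathcal{A}(L/K)$. Since $H$ fixes $y$ and $x$ is free, $H$ fixes $b$, so $b=b_1\operatorname{Tr}_H$ with $b_1\in K[G]$. Let $\lambda$ be $p^l$ times the image of $b_1$ in $K[\Delta]$. Then $\lambda z=bx=y$ and $\lambda Q=b\mathcal{O}_L\subseteq\mathcal{O}_L\cap E=\mathcal{O}_E$, so $\lambda\in C$. Finally, if $\mu z\in Q$, then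 $\mu\mathcal{O}_E=\mu Cz=C\mu z\subseteq\mathcal{O}_E$, because $K[\Delta]$ is commutative.
\end{proof}

\begin{lemma}\label{lem:j0}
We have $\operatorname{Tr}_{pG}\mathcal{O}_L=p^{e-1}P^{-j_0}$ with $0\le j_0\le n-2$.
\end{lemma}

\begin{proof}
By (R2), \eqref{eq:diff}, the tower formula and $|G|=n|pG|$,
\[
\frac{D_{L/F}}{|pG|}=\frac{D_{L/K}}{|pG|}-2(n-1)=n(e-1)-\delta,\qquad\delta=n\sum_{i=1}^{e-1}\frac1{|p^iG|}+\frac2{|pG|}-2 .
\]
By (R3), $\operatorname{Tr}_{pG}\mathcal{O}_L=P^{n(e-1)-j_0}$ with $j_0=\lceil\delta\rceil$. The group $p^iG$ has exponent $p^{e-i}$, so $|p^iG|\ge p^{e-i}$ and $\delta<\frac n{p-1}+\frac23-2<n-2$, using $p\ge3$ and $n\ge9$. The group $p^{e-1}G$ lies in the kernel of the $p$-th power map on $G$, which has the same order $n$ as the cokernel; so $n/|p^{e-1}G|\ge1$ and $\delta>-1$.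
\end{proof}

\begin{remark}
One has $j_0=0$ exactly when $G\cong C_{p^e}^m$. If $|p^{e-1}G|<n$, then $\delta>p-2>0$. If $|p^{e-1}G|=n$, then all $m$ cyclic factors of $G$ have order $p^e$, $|p^iG|=n^{e-i}$, and $\delta<\frac n{n-1}+\frac2n-2<0$. For $G=C_{p^2}\times C_p$ we get $\delta=p-2+\frac2p$ and $j_0=p-1$; for $p=3$ the ideal $P^{-j_0}$ is the ideal $P^{-2}$ of Section~\ref{sec:example}.
\end{remark}

From now on we assume that $\mathcal{O}_L=\mathcal{A}(L/K)x$ and derive a contradiction.

\subsection{The case $j_0\ge1$}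

Apply Lemma~\ref{lem:descent} with $H=pG$ and $l=e-1$, so that $E=F$ and $Q=P^{-j_0}$. Let $B=\Lambda+\mathcal{O}p^{-1}\operatorname{Tr}_\Gamma$, the associated order of $\mathcal{O}_F$ by Theorem~\ref{thm:ideals}(a). Every element of $Q$ is $\mu z$ for some $\mu\in K[\Gamma]$, and $\mu\in B$ by the lemma; so $Q\subseteq Bz$. Since $n\le2n-2-j_0<2n$, (R3) gives $p^{-1}\operatorname{Tr}_\Gamma Q=\mathcal{O}\subseteq Q$, so $BQ\subseteq Q$ and $Q=Bz$. By Lemma~\ref{lem:orders}, $P^{-j_0}$ is free over its associated order $B$, and $[B:\Lambda]=1$. If $j_0\ge h-1$, this contradicts Proposition~\ref{prop:range}. If $1\le j_0\le h-2$, then $\beta=0$ in Proposition~\ref{prop:index}, which gives $[B:\Lambda]=1+j_0\ge2$, again a contradiction.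

\subsection{The case $j_0=0$}

Now the trace ideal in $F$ is a multiple of $\mathcal{O}_F$, which is free, and descent to $F$ gives nothing. We descend instead to a field of degree $p$ over $F$. Choose $H<pG$ of index $p$ and put $E=L^H$, $\Delta=G/H$, $S=pG/H=p\Delta$. Then $|S|=p$, $\Delta/S=\Gamma$ and $e_S=p^{-1}\operatorname{Tr}_S$. By (R1), $\Delta^u$ equals $\Delta$ for $u\le1$, $S$ for $1<u\le2$, and $1$ for $u>2$. Here $\psi(1)=1$ and $\psi(2)=1+n$, so $\Delta_1=\Delta$, $\Delta_i=S$ for $2\le i\le n+1$, and $\Delta_{n+2}=1$. Thus $D_{E/F}=(n+2)(p-1)=(n+2-h)p-2$, and (R3) gives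
\begin{equation}\label{eq:traceS}
\operatorname{Tr}_SP_E^i=P^{\,n+2-h+\lfloor(i-2)/p\rfloor},\qquad e_SP_E^i=P^{\,2-h+\lfloor(i-2)/p\rfloor}.
\end{equation}
In particular $e_S\mathcal{O}_E=P^{1-h}$, and $h\ge3$.

The idempotent $e_S$ splits $E=F\oplus V$ with $V=\ker\operatorname{Tr}_S$, but it does not preserve $\mathcal{O}_E$. So $V$ contains two natural lattices,
\[
V_0=V\cap\mathcal{O}_E\ \subseteq\ U_0=(1-e_S)\mathcal{O}_E .
\]
The next lemma, which does not use the freeness assumption, says that $V_0$ lies deep inside $U_0$. It implies that an operator in $K[\Delta]$ that maps $U_0$ into $\mathcal{O}_E$ maps $V_0$ into $I_\Delta\mathcal{O}_E\subseteq P_E$. Freeness will produce such an operator that takes a unit value on $V_0$.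

\begin{lemma}\label{lem:V0}
$V_0\subseteq I_\Delta U_0$.
\end{lemma}

\begin{proof}[End of the proof of Proposition~\ref{prop:nonelem}, assuming Lemma~\ref{lem:V0}]
Apply Lemma~\ref{lem:descent} with this $H$ and $l=e-2$. The lattice $Q$ is a fractional ideal $P_E^s$, and $\operatorname{Tr}_SQ=p^{-(e-2)}\operatorname{Tr}_{pG}\mathcal{O}_L=p\mathcal{O}_F$, so $e_SQ=\mathcal{O}_F$. By \eqref{eq:traceS}, $\lfloor(s-2)/p\rfloor=h-2\ge1$, so $s\ge1$ and $Q\subseteq P_E$. Choose $y_0\in Q$ with $e_Sy_0=1$, and $\mu\in K[\Delta]$ with $\mu z=y_0$. By Lemma~\ref{lem:descent}, $\mu\mathcal{O}_E\subseteq\mathcal{O}_E$.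

We claim that $e_S\mu$ also preserves $\mathcal{O}_E$. We have $e_S\mu z=1$. Since $1\in\mathcal{O}_E=Cz$ and $z$ is free, $e_S\mu\in C$. Since $\Delta$ fixes $1$, it fixes $e_S\mu$, so $e_S\mu=c\operatorname{Tr}_\Delta$ with $c\in K$. By (R3) and \eqref{eq:traceS},
\[
\operatorname{Tr}_\Delta Q=\operatorname{Tr}_\Gamma(p\mathcal{O}_F)=p\cdot p^{\lfloor(2n-2)/n\rfloor}\mathcal{O}=p^2\mathcal{O},\qquad\operatorname{Tr}_\Delta\mathcal{O}_E=\operatorname{Tr}_\Gamma P^{n+1-h}=p^{\lfloor(3n-1-h)/n\rfloor}\mathcal{O}=p^2\mathcal{O}.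
\]
The first equality and $e_S\mu\in C$ give $v_K(c)\ge-2$; the second then gives $e_S\mu\mathcal{O}_E\subseteq\mathcal{O}$.

Hence $\mu_1=(1-e_S)\mu$ preserves $\mathcal{O}_E$, and $\mu_1U_0=\mu_1\mathcal{O}_E\subseteq\mathcal{O}_E$. Put $z_1=z-e_Sz$. As $z\in Q\subseteq\mathcal{O}_E$ and $e_Sz\in e_SQ=\mathcal{O}_F$, we have $z_1\in V_0$. Moreover $\mu_1z_1=(1-e_S)y_0=y_0-1$ is a unit, because $y_0\in P_E$. But Lemma~\ref{lem:V0} and (R4) give $\mu_1z_1\in I_\Delta\mu_1U_0\subseteq I_\Delta\mathcal{O}_E\subseteq P_E$. This contradiction settles the case $j_0=0$, and with the previous subsection it proves the proposition.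
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:V0}]
\emph{Valuations in $V$.} By \eqref{eq:traceS}, $\operatorname{Tr}_SP_E^{i+1}\ne\operatorname{Tr}_SP_E^i$ if and only if $i\equiv1\pmod p$. Let $v_E(y)=i$. If $i\equiv1$, then $\operatorname{Tr}_Sy\ne0$, since $P_E^i=\mathcal{O}y+P_E^{i+1}$. If $i\not\equiv1$, there is $y'\in P_E^{i+1}$ with the same trace as $y$, and $y-y'\in V$ has valuation $i$. So the valuations of the nonzero elements of $V$ are the integers $i\not\equiv1\pmod p$.

It suffices to find, for each $i\ge0$ with $i\not\equiv1\pmod p$, an element $y_i\in I_\Delta U_0$ of valuation $i$. For then, given $y\in V_0$ of valuation $i$, we subtract a multiple $cy_i$ with $c\in\mathcal{O}$ to get an element of $V_0$ of larger valuation, and repeat; the process converges in $I_\Delta U_0$, which is a finitely generated $\mathcal{O}$-submodule of $V$ and therefore closed. Fix $\tau\in\Delta\setminus S$, so $\tau\notin\Delta_2$.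

\emph{Case $i\ge3$, $i\not\equiv1,2\pmod p$.} Then $i-1\ge2$ and $i-1\not\equiv0,1$. Take $y\in V_0\subseteq U_0$ of valuation $i-1$. By (R4), $(\tau-1)y$ has valuation $i$.

\emph{Case $i=0$.} As $1-h\le-2$, there is $o\in\mathcal{O}_E$ such that $y=e_So$ has $v(y)=-1$. Then $o-y\in U_0$. By (R4) for $E/K$, $(\tau-1)o\in P_E$. By (R4) for $F/K$, $(\tau-1)y$ is a unit, since the image of $\tau$ in $\Gamma$ is nontrivial and $\Gamma_2=1$. So $(\tau-1)(o-y)$ has valuation $0$.

\emph{Case $i=2+pl$, $l\ge0$.} Now $V$ has no element of valuation $i-1$. Take $o\in\mathcal{O}_E$ with $v_E(o)=1+pl$ and let $y=e_So$, so that $o-y\in U_0$ and $y\in P^{1-h+l}$ by \eqref{eq:traceS}. The term $y$ may dominate $o$, so we need an operator that raises valuations in $F$ by $h$ and yet raises the valuation of $o$ by exactly $1$. The operator $X$ does this. Choose a lift $\tilde\sigma\in\Delta$ of each $\sigma\in\Gamma$ and let $\tilde X=\sum_\sigma\xi_\sigma(\tilde\sigma-1)\in I_\Delta$. By Proposition~\ref{prop:shift},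 $\tilde Xy=Xy\in P^{1+l}$, so $v_E(\tilde Xy)\ge p(1+l)\ge pl+3$; here $p\ge3$ is used. Let $\Pi$ be a uniformizer of $E$ and $\rho:\Delta\to k$ the homomorphism of (R4). Then
\[
\tilde Xo\equiv(1+pl)[\alpha]\,\Pi o\pmod{P_E^{\,pl+3}},\qquad\alpha=\sum_\sigma\bar\xi_\sigma\,\rho(\tilde\sigma).
\]
If $\alpha\ne0$, then $\tilde X(o-y)\in I_\Delta U_0$ has valuation $2+pl$.

To show that $\alpha\ne0$ we compare $\rho$ with $a$. Let $N_S$ be the norm from $E$ to $F$ and $\Pi_F=N_S\Pi$, a uniformizer of $F$. For $\eta\in P_E$ expand $\prod_{\omega\in S}(1+\omega\eta)$ over the subsets of $S$. The subsets of sizes $2,\dots,p-1$ fall into free $S$-orbits, and each orbit contributes the trace of an element of $P_E^2$. By \eqref{eq:traceS}, $\operatorname{Tr}_SP_E=P^{n+1-h}\subseteq P^2$. Hence $N_S(1+\eta)\equiv1+N_S\eta\pmod{P^2}$. Take $1+\eta=\tilde\sigma\Pi/\Pi$. Then $\eta/\Pi\equiv[\rho(\tilde\sigma)]\pmod{P_E}$, so $N_S\eta\equiv[\rho(\tilde\sigma)]^p\Pi_F\pmod{P^2}$. As $\Delta$ is abelian,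
\[
\sigma\Pi_F/\Pi_F=N_S(\tilde\sigma\Pi/\Pi)\equiv1+[\rho(\tilde\sigma)]^p\,\Pi_F\pmod{P^2}.
\]
So the homomorphism of (R4) for $F/K$ and $\Pi_F$ is $\sigma\mapsto\rho(\tilde\sigma)^p$. Applying (R4) to $t$, of valuation $-1$, gives $(\sigma-1)t\equiv-[\rho(\tilde\sigma)]^p\,\Pi_Ft\pmod P$, while $(\sigma-1)t\equiv[a(\sigma)]\pmod P$ by Lemma~\ref{lem:t}. Thus $a(\sigma)=c_1\rho(\tilde\sigma)^p$, where $c_1\in k^\times$ is the residue class of $-\Pi_Ft$. By Lemma~\ref{lem:Z},
\[
\alpha^p=\sum_\sigma\bar\xi_\sigma^{\,p}\rho(\tilde\sigma)^p=c_1^{-1}\sum_\sigma\bar\xi_\sigma^{\,p}a(\sigma)=c_1^{-1}\gamma\ne0 .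
\]
The three cases cover all $i\ge0$ with $i\not\equiv1\pmod p$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

If (1) holds, $\mathcal{O}_L$ is free by Theorem~\ref{thm:cyclic}. If (2) holds, it is free by Theorem~\ref{thm:ideals}(a), the case $G=1$ being trivial.

Conversely, let $\mathcal{O}_L=\mathcal{A}x$ with $\mathcal{A}=\mathcal{A}(L/K)$. If $G$ is cyclic, (1) holds by Theorem~\ref{thm:cyclic}. Let $G$ be noncyclic, and write $G=G_p\times G'$ with $G_p$ the Sylow $p$-subgroup and $|G'|=r$. The extension $L^{G_p}/K$ is totally and tamely ramified, so its group $G'$ is cyclic; hence $G_p$ is not cyclic. Let $L'=L^{G'}$. As $p\nmid r$, the idempotent $e_{G'}$ lies in $\mathcal{O}[G]\subseteq\mathcal{A}$, and $e_{G'}\mathcal{O}_L=\mathcal{O}_{L'}$. The ring $e_{G'}\mathcal{A}$ is an order in $e_{G'}K[G]\cong K[G_p]$, and $\mathcal{O}_{L'}=(e_{G'}\mathcal{A})(e_{G'}x)$. By Lemma~\ref{lem:orders}, $\mathcal{O}_{L'}$ is free over its associated order in $K[G_p]$. Proposition~\ref{prop:nonelem},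 applied to $L'/K$, shows that $G_p$ is elementary abelian, of rank $m\ge2$. Theorem~\ref{thm:ideals}(c), applied to the ideal $\mathcal{O}_L$, shows that $r=1$. So $G$ is an elementary abelian $p$-group, and the theorem is proved.

\begin{thebibliography}{9}

\bibitem{Problem}
\texttt{http://www.numdam.org/article/JTNB\_1989\_\_1\_1\_59\_0.pdf}

\bibitem{Serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
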